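# Three weight conditions in variable exponent spaces: one implication and six truth patterns

## 1. $A_{p(\cdot)}$, the cube condition, and boundedness of $M$

**Main theorem (Theorems 0–3 below).** For a variable exponent $p$ on $\mathbb R^n$ with $1<p^-\le p^+<\infty$ and a weight $\omega$, consider the three conditions
$$\sup_{B}\,|B|^{-p_B}\,\|\omega\|_{L^1(B)}\,\Big\|\frac1\omega\Big\|_{L^{p'(\cdot)/p(\cdot)}(B)}<\infty\qquad(\text{written }\omega\in A_{p(\cdot)}),\tag{1}$$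
$$\sup_Q\frac1{|Q|}\,\|\omega^{1/p(\cdot)}\chi_Q\|_{p(\cdot)}\,\|\omega^{-1/p(\cdot)}\chi_Q\|_{p'(\cdot)}<\infty,\tag{2}$$
$$M:L^{p(\cdot)}(\mathbb R^n,\omega)\hookrightarrow L^{p(\cdot)}(\mathbb R^n,\omega),\tag{3}$$
where $B$ runs over all balls, $Q$ over all cubes, and $\hookrightarrow$ in (3) means that $M$ is bounded. Fix $n\ge1$, $p_0\in(1,\infty)$ and $\delta>0$.

**Theorem 0.** For every $p$ with $1<p^-\le p^+<\infty$ and every weight, (3) implies (2).

**Theorem 1.** There is a continuous radial $p_1$ with $p_0-\delta\le p_1\le p_0$ and $p_1=p_0$ outside a ball, such that $M$ is bounded on $L^{p_1(\cdot)}(\mathbb R^n)$ but $1\notin A_{p_1(\cdot)}$. Thus for $p=p_1$ and $\omega\equiv1$, (2) and (3) hold and (1) fails.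

**Theorem 2.** There is a Lipschitz $p_2$ with $p_0-\delta\le p_2\le p_0$ and $p_2(x)\to p_0$ as $|x|\to\infty$, such that $M$ is bounded on $L^{p_2(\cdot)}(\mathbb R^n)$, and there are weights $\omega_1,\omega_2$ such that for $p=p_2$: (a) $\omega_1$ satisfies (1) and (2) but not (3); (b) $\omega_2$ satisfies (1) but neither (2) nor (3).

**Theorem 3.** Write TTF for "(1) true, (2) true, (3) false", and so on. Among the eight truth patterns of ((1),(2),(3)), exactly those compatible with (3)⇒(2) occur under the hypothesis that $M$ is bounded on $L^{p(\cdot)}(\mathbb R^n)$: TTT, TTF, TFF, FTT, FTF, FFF. All of them occur with $p_0-\delta\le p\le p_0$.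

Here is the question behind these statements, as posed in "Muckenhoupt Weights In Variable Exponent Spaces". Suppose $M$ is bounded on the unweighted space $L^{p(\cdot)}(\mathbb R^n)$. Are (1), (2) and (3) then equivalent for every weight $\omega$? (In that text the second norm in (2) is printed with $\omega^{1/p(\cdot)}$. This is evidently a misprint: the constant-exponent condition and the surrounding discussion use $\omega^{-1/p(\cdot)}$.)

The answer is no. One implication, (3)⇒(2), holds without any assumption on $M$. Every other implication fails, even for continuous exponents uniformly as close as one likes to a constant; in particular (1)∧(2)⇒(3), (2)∧(3)⇒(1) and (1)⇒(2) all fail. Theorem 1 alone settles the question, and with the simplest weight there is. Theorem 3 says that nothing beyond Theorem 0 can be salvaged.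

Two facts make the question natural. For constant $p$, $M$ is bounded on $L^p(\mathbb R^n,\omega)$ if and only if (2) holds. For $p$ log-Hölder continuous with log-Hölder decay at infinity and $1<p^-\le p^+<\infty$, (3) holds if and only if (1) does. Recall that these two regularity conditions mean $|p(x)-p(y)|\le C/\log(e+1/|x-y|)$ for all $x,y$, and $|p(x)-p_\infty|\le C/\log(e+|x|)$ for some constant $p_\infty$. So $p_1$ and $p_2$ will have to violate one of these conditions, and we shall see which.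

## 2. Modulars, Luxemburg norms and harmonic means

**Definition (variable exponent space).** A variable exponent is a measurable $p:\mathbb R^n\to[1,\infty)$, with $p^-=\operatorname{ess\,inf}p$ and $p^+=\operatorname{ess\,sup}p$; we always assume $1<p^-\le p^+<\infty$. The conjugate exponent is given pointwise by $\frac1p+\frac1{p'}=1$. The modular of $f$ is $\int|f(x)|^{p(x)}dx$, and
$$\|f\|_{p(\cdot)}=\inf\Big\{\lambda>0:\int_{\mathbb R^n}\Big|\frac{f(x)}\lambda\Big|^{p(x)}dx\le1\Big\}.$$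

For example, let $p=2$ on a set of measure $3$ and $p=4$ on a disjoint set of measure $4$, and let $f$ be the characteristic function of the union. We solve $3\lambda^{-2}+4\lambda^{-4}=1$. With $s=\lambda^2$ this is $s^2-3s-4=0$, so $s=4$ and $\|f\|_{p(\cdot)}=2$. The modular of $tf$ is $3t^2+4t^4$, which is not a power of $t$ times the modular of $f$. This loss of homogeneity is behind everything that follows.

**Definition (weights).** A weight is a locally integrable $\omega$ with $\omega>0$ a.e., and $\|f\|_{L^{p(\cdot)}(\mathbb R^n,\omega)}=\|f\omega^{1/p(\cdot)}\|_{p(\cdot)}$; the corresponding modular is $\int|f|^p\omega$. We write $\omega(E)=\int_E\omega$. The maximal operator is $Mf(x)=\sup_{r>0}\frac1{|B(x,r)|}\int_{B(x,r)}|f|$.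

**Definition (harmonic mean, quasinorm).** For a ball $B$, $p_B=\big(\frac1{|B|}\int_B\frac{dx}{p(x)}\big)^{-1}$; for cubes likewise. Note that $p'/p=1/(p-1)$. Where this is $<1$, $\|\cdot\|_{L^{p'(\cdot)/p(\cdot)}(B)}$ is the quasinorm given by the same Luxemburg formula.

If $p=2$ on half of $B$ and $p=4$ on the other half, then $1/p_B=\frac12(\frac12+\frac14)=\frac38$, so $p_B=\frac83$. If $p=3$ is constant, the quasinorm is that of $L^{1/2}(B)$, that is, $(\int_B|h|^{1/2})^2$. If $p\le2$, then $p'/p\ge1$ and we have a norm.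

We shall use the following elementary facts. Since the modular of $f/\lambda$ decreases in $\lambda$ and (by monotone convergence) is continuous from the right, for $\lambda>0$
$$\int|f/\lambda|^p\le C,\ C\ge1\ \Longrightarrow\ \|f\|_{p(\cdot)}\le C\lambda,\tag{4}$$
$$\int|f/\lambda|^p>1\ \Longrightarrow\ \|f\|_{p(\cdot)}\ge\lambda,\tag{5}$$
$$\|f\|_{p(\cdot)}\le\lambda\ \Longrightarrow\ \int|f/\lambda|^p\le1.\tag{6}$$
For (4), $\int|f/(C\lambda)|^p\le C^{-1}\int|f/\lambda|^p\le1$ because $p\ge1$. Facts (5) and (6) hold equally for quasinorms. For the quasinorm in (1), the substitute for (4) is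
$$\int_B\lambda^{-1/(p-1)}\le C,\ C\ge1\ \Longrightarrow\ \|1\|_{L^{1/(p-1)}(B)}\le C^{p^+-1}\lambda,\tag{7}$$
because $(C^{p^+-1})^{-1/(p-1)}\le C^{-1}$.

Hölder's inequality takes the form
$$\int|fg|\le2\,\|f\|_{p(\cdot)}\|g\|_{p'(\cdot)}.\tag{8}$$
Normalise both norms to $1$ and integrate Young's inequality $|fg|\le|f|^p+|g|^{p'}$, using (6).

Finally, by (6) and (4) and homogeneity, $M$ is bounded on $L^{p(\cdot)}$ as soon as
$$\int(Mf)^p\le C\quad\text{whenever }f\ge0,\ \int f^p\le1.\tag{9}$$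
If $f=f_1+f_2$ with $f_i\ge0$, then $(Mf)^p\le2^{p^+}\big((Mf_1)^p+(Mf_2)^p\big)$, so the two parts may be treated separately. We also use the classical theorem that $M$ is bounded on $L^q(\mathbb R^n)$ for constant $q>1$.

Conventions: $C,c>0$ are constants that may change from line to line and do not depend on $f$, $x$, balls, cubes, or on the indices $i,j,k,l,m$. Put $v=|B(0,1)|$, let $\log$ be the natural logarithm, and $\operatorname{osc}_Gp=\sup_Gp-\inf_Gp$. All exponents we construct are continuous.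

## 3. Duality, and the implication (3)⇒(2)

**Lemma 4 (duality).** For every measurable $h$,
$$\|h\|_{p'(\cdot)}\le\sup\Big\{\int|h|g:\ g\ge0,\ \|g\|_{p(\cdot)}\le1\Big\}.$$

*Proof.* Let $h\ne0$ and $h_k=\min(|h|,k)\chi_{B(0,k)}$. For large $k$, $\mu=\|h_k\|_{p'(\cdot)}\in(0,\infty)$. Since $p^->1$, $(p')^+<\infty$, so the modular of $h_k/\lambda$ is finite and continuous in $\lambda>0$. Hence $\int(h_k/\mu)^{p'}=1$. Put $g=(h_k/\mu)^{p'-1}$. As $(p'-1)p=p'$, we get $\int g^p=1$, and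
$$\int|h|g\ge\int h_kg=\mu\int(h_k/\mu)^{p'}=\mu .$$
So the supremum $s$ is at least $\|h_k\|_{p'(\cdot)}$ for all large $k$. If $s<\infty$, then $\int(h_k/s)^{p'}\le1$ for these $k$ by (6). Monotone convergence gives $\int(|h|/s)^{p'}\le1$, that is, $\|h\|_{p'(\cdot)}\le s$. $\square$

*Proof of Theorem 0.* We test $M$ on functions supported in one cube. Let $g\ge0$ be supported in $Q$ with $\|g\|_{p(\cdot)}\le1$, and put $f=g\,\omega^{-1/p}$, so that $f$ has norm $\le1$ in $L^{p(\cdot)}(\mathbb R^n,\omega)$. For $x\in Q$ we have $Q\subset B(x,2\sqrt n\,\ell(Q))$, where $\ell(Q)$ is the side length, so $\chi_Q\frac1{|Q|}\int_Qf\le C_nMf$. Take the norm of $L^{p(\cdot)}(\mathbb R^n,\omega)$ and use (3):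
$$\frac1{|Q|}\int_Qf\cdot\|\omega^{1/p}\chi_Q\|_{p(\cdot)}\le C .$$
Here $0<\|\omega^{1/p}\chi_Q\|_{p(\cdot)}<\infty$, because $\omega>0$ a.e. and $\int_Q\omega\lambda^{-p}\le\lambda^{-p^-}\omega(Q)$ for $\lambda\ge1$. Since $\int_Qf=\int g\,\omega^{-1/p}\chi_Q$, the supremum over $g$ and Lemma 4 (where only $g\chi_Q$ matters) give
$$\|\omega^{-1/p}\chi_Q\|_{p'(\cdot)}\le\frac{C|Q|}{\|\omega^{1/p}\chi_Q\|_{p(\cdot)}},$$
which is (2). $\blacksquare$

## 4. Constant exponents, and the weight $1$ with a varying exponent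

Let $p$ be constant. Then
$$|B|^{-p}\,\omega(B)\Big(\int_B\omega^{-1/(p-1)}\Big)^{p-1}=\Big(\frac1{|B|}\|\omega^{1/p}\chi_B\|_p\|\omega^{-1/p}\chi_B\|_{p'}\Big)^p ,$$
because $p'/p=1/(p-1)$ and $p/p'=p-1$. Every cube lies in a ball of comparable measure and conversely, so (1) and (2) coincide. For $\omega\equiv1$ both quantities equal $1$.

Now keep $\omega\equiv1$ and let $p$ be continuous and vary. Condition (1) asks that $|B|^{1-p_B}\|1\|_{L^{1/(p-1)}(B)}\le C$. Suppose $|B|\le1$ and $|B|^{-\operatorname{osc}_Bp}\le A$. With $\lambda=|B|^{p_B-1}$ and $\frac{p_B-1}{p-1}=1+\frac{p_B-p}{p-1}$,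
$$\int_B\lambda^{-1/(p-1)}=\frac1{|B|}\int_B|B|^{-(p_B-p)/(p-1)}\,dx\le A^{1/(p^--1)},$$
so (7) bounds the quantity. A ball on which $|B|^{-\operatorname{osc}_Bp}$ is bounded causes no trouble.

A sensible person would now try to deduce (1) for $\omega\equiv1$ from boundedness of $M$ alone, through Theorem 0. To see where this stops, take $|B|<1$ and $q=\sup_Bp$, and compare what (1) and (2) integrate:
$$\int_B\big(|B|^{q-1}\big)^{-\frac1{p-1}}dx=\frac1{|B|}\int_B|B|^{-\frac{q-p}{p-1}}dx,\tag{10}$$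
$$\int_B\big(|B|^{1/q'}\big)^{-p'}dx=\frac1{|B|}\int_B|B|^{-\frac{q-p}{q(p-1)}}dx.\tag{11}$$
For (11), $\frac{p'}{q'}-1=\frac{p(q-1)-q(p-1)}{q(p-1)}=\frac{q-p}{q(p-1)}$. The exponent in (1) is larger by the factor $q>1$. So control of $\|\chi_B\|_{p'(\cdot)}$ does not control the quasinorm in (1).

How should $p$ vary to exploit this? Let $B=B(0,e^{-T})$, and write $|x|=e^{-T-u}$, so that averages over $B$ of functions of $u$ are $\int_0^\infty(\cdot)\,ne^{-nu}du$. Suppose $q-p\approx cu/T$. As $|B|\approx e^{-nT}$, the integrand in (10) is about $e^{ncu/(p-1)}$, and the one in (11) about $e^{ncu/(q(p-1))}$. Against $ne^{-nu}$ the first is not integrable once $c\ge p-1$; the second remains integrable as long as $c<q(p-1)$. With $p$ and $q$ near $p_0$, there is a window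
$$p_0-1\le c<p_0(p_0-1).$$
We take $c=p_0-1$. Then (10), restricted to $0\le u\le m$, is about $nm$. Letting $p$ fall with this slope over longer and longer stretches of scales, separated by long flat stretches, should destroy (1) while $M$ has a chance to remain bounded. This is a heuristic; the construction in Section 6 makes it precise.

## 5. A Jensen inequality for large values

To bound $M$ we split $f$ at height $1$. For the large part the basic tool compares averages of $f$ with averages of a function in a constant-exponent space.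

**Lemma 5.** Let $p$ be a continuous exponent with $1<p^-\le p^+<\infty$, $f\ge0$, $\int f^p\le1$, $f_1=f\chi_{\{f\ge1\}}$ and $g=f_1^{p(\cdot)/p^-}$, so that $\int g^{p^-}\le1$. For every bounded measurable $G$ with $|G|>0$,
$$\frac1{|G|}\int_Gf_1\le\Big(\frac1{|G|}\int_Gg\Big)^{p^-/\inf_Gp}.\tag{12}$$
If $x\in B$, $B$ is a ball, and either $|B|>1$ or $|B|^{-\operatorname{osc}_Bp}\le A$, with $A\ge1$, then
$$\Big(\frac1{|B|}\int_Bf_1\Big)^{p(x)}\le A\Big(\frac1{|B|}\int_Bg\Big)^{p^-}.\tag{13}$$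

*Proof.* Let $r=\inf_Gp/p^-\ge1$. On $G$, $f_1^r\le f_1^{p/p^-}=g$, because $f_1\ge1$ or $f_1=0$. So $\frac1{|G|}\int_Gf_1\le\big(\frac1{|G|}\int_Gf_1^r\big)^{1/r}\le\big(\frac1{|G|}\int_Gg\big)^{1/r}$, which is (12).

For (13) put $Y=\frac1{|B|}\int_Bg$. By Hölder, $Y\le\big(\frac1{|B|}\int_Bg^{p^-}\big)^{1/p^-}\le|B|^{-1/p^-}$. By (12) the left side of (13) is at most $Y^{p^-p(x)/\inf_Bp}=Y^{p^-}Y^e$ with
$$0\le e=\frac{p^-}{\inf_Bp}\big(p(x)-\inf_Bp\big)\le\operatorname{osc}_Bp .$$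
If $Y\le1$, then $Y^e\le1\le A$. If $Y>1$, then $|B|^{-1/p^-}>1$, so $|B|<1$ and we are in the second alternative; then $Y^e\le|B|^{-e/p^-}\le|B|^{-\operatorname{osc}_Bp}\le A$. $\square$

If $|B|^{-\operatorname{osc}_Bp}$ is bounded over all balls with $|B|\le1$, (13) gives $(Mf_1(x))^{p(x)}\le C(Mg(x))^{p^-}$, and $\int(Mf_1)^p\le C\int(Mg)^{p^-}\le C$. This disposes of the large part of $f$ completely.

## 6. A logarithmic slope equal to $p_0-1$: proof of Theorem 1

**Step 1: the exponent.** This step builds $p_1$ and fixes the constants. Put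
$$c_0=p_0-1,\qquad T_j=16^jK,\qquad m_j=4^j\qquad(j\ge1),$$
with $K\ge1$ to be chosen. The intervals $(T_j,T_j+m_j)$ are disjoint. Let $\varphi$ be continuous on $\mathbb R$, $\varphi=p_0$ on $(-\infty,T_1]$, $\varphi'(t)=-c_0/t$ on each $(T_j,T_j+m_j)$, and $\varphi'=0$ on the rest. Put $p_1(x)=\varphi(\log\frac1{|x|})$ and $p_1(0)=\lim_{t\to\infty}\varphi(t)$. The total decrease of $\varphi$ is
$$\varepsilon_0=\sum_jc_0\log\Big(1+\frac{m_j}{T_j}\Big)\le\frac{c_0}K\sum_j4^{-j}=\frac{c_0}{3K}.$$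
So $p_1$ is continuous and radial, $p_1=p_0$ for $|x|\ge e^{-T_1}$, and $p^-=p_0-\varepsilon_0$. Moreover
$$0\le\varphi(t)-\varphi(t')\le\min\Big\{\frac{c_0(t'-t)}t,\ \varepsilon_0\Big\}\qquad(0<t\le t').\tag{14}$$
Let $\kappa=(c_0+\varepsilon_0)/(p^-)^2$. As $K\to\infty$,
$$\kappa\to\frac{p_0-1}{p_0^2}<1,\qquad(1-\kappa)p^-\to p_0-1+\frac1{p_0}>1,$$
the last because $p_0+1/p_0>2$ for $p_0\ne1$. Fix $K$ so large that $\varepsilon_0\le\delta$, $p^->1$, $\kappa<1$ and $(1-\kappa)p^->1$. Write $p=p_1$, and let $f\ge0$, $\int f^p\le1$, $f_1=f\chi_{\{f\ge1\}}$, $f_2=f-f_1$, $g=f_1^{p/p^-}$.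

**Step 2: the small part.** We show $\int(Mf_2)^p\le C$. Since $0\le f_2<1$ and $p\le p_0$, $f_2^{p_0}\le f_2^p\le f^p$, so $\int(Mf_2)^{p_0}\le C$. Also $Mf_2\le1$, and $p=p_0$ for $|x|\ge1$. Hence $\int(Mf_2)^p\le|B(0,1)|+\int_{|x|\ge1}(Mf_2)^{p_0}\le C$.

**Step 3: the large part, balls away from the origin.** We treat averages of $f_1$ over $B=B(x,r)$ with $x\ne0$ and $r\le|x|/2$, by checking that $|B|^{-\operatorname{osc}_Bp}\le C$ if $|B|\le1$. Let $t=\log\frac1{|x|}$ and $\rho=r/|x|\le\frac12$.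

If $t\le2$, then $|y|\ge|x|/2$ on $B$, so $\log\frac1{|y|}\le t+\log2<16\le T_1$. Thus $p=p_0$ on $B$ and $\operatorname{osc}_Bp=0$.

If $t>2$, then for $y\in B$ we have $\big|\log|y|-\log|x|\big|\le-\log(1-\rho)\le2\rho$, and $\log\frac1{|y|}\ge t-\log\frac32\ge\frac t2$. So the values $\log\frac1{|y|}$ lie in an interval of length $\le4\rho$ to the right of $t/2$, and (14) gives $\operatorname{osc}_Bp\le8c_0\rho/t$. Since $\log\frac1{|B|}\le nt+n\log\frac1\rho+|\log v|$,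
$$\operatorname{osc}_Bp\cdot\log\frac1{|B|}\le8c_0\Big(n\rho+\frac{n\rho\log(1/\rho)}t+\frac{\rho|\log v|}t\Big)\le C .$$

By (13), the averages of $f_1$ over all these balls, raised to the power $p(x)$, are $\le C(Mg(x))^{p^-}$, and $\int(Mg)^{p^-}\le C$.

This is as far as (13) reaches. On $B=B(0,e^{-T_j})$ the oscillation is at least $c_0\log(1+m_j/T_j)\ge c_0m_j/(2T_j)$, while $\log\frac1{|B|}\ge nT_j-|\log v|$. So the logarithm of $|B|^{-\operatorname{osc}_Bp}$ grows at least like a constant times $m_j=4^j$. For the same reason $p_1$ is not log-Hölder continuous at $0$. For balls near the origin we therefore use only (12), on dyadic annuli, and sum over the annuli.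

**Step 4: the large part, reduction to centred averages.** Let $r>|x|/2$. Then $B(x,r)\subset B(0,3r)$ and $3r\ge|x|$, so the average of $f_1$ over $B(x,r)$ is $\le3^nNf_1(x)$ with
$$Nf_1(x)=\sup_{R\ge|x|}\frac1{|B(0,R)|}\int_{B(0,R)}f_1 ,$$
and $\int f_1\le\int f_1^p\le1$. For $|x|\ge\frac12$ we have $p=p_0$ and $Nf_1(x)\le C|x|^{-n}$, so $\int_{|x|\ge1/2}(Nf_1)^p\le C$. For the rest define, for $l,m\ge1$,
$$A_m=\{2^{-m-1}\le|y|<2^{-m}\},\qquad X_m=\frac1{|A_m|}\int_{A_m}g,\qquad a_l=\frac1{|B(0,2^{-l})|}\int_{B(0,2^{-l})}f_1,$$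
$$q_l=\varphi(l\log2)=\sup_{B(0,2^{-l})}p,\qquad p_m^-=\inf_{A_m}p=\varphi((m+1)\log2).$$
Let $x\in A_i$, $i\ge1$. For $R\ge\frac12$ the average over $B(0,R)$ is $\le C$. For $|x|\le R<\frac12$ choose $l$ with $2^{-l-1}\le R<2^{-l}$; then $1\le l\le i$, and the average is $\le2^na_l$. So $Nf_1(x)\le C(1+\max_{1\le l\le i}a_l)$. For $l\le i$ we have $p(x)\le q_i\le q_l$, hence $a_l^{p(x)}\le1+a_l^{q_l}$, and
$$(Nf_1(x))^{p(x)}\le C\Big(1+\sum_{1\le l\le i}a_l^{q_l}\Big).$$
Integrate over $A_i$, sum over $i$, and exchange the sums: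
$$\int_{|x|<1/2}(Nf_1)^p\le C+C\sum_i2^{-ni}\sum_{l\le i}a_l^{q_l}\le C+C\sum_{l\ge1}2^{-nl}a_l^{q_l}.\tag{15}$$

**Step 5: from balls to annuli.** This step bounds $a_l$ by the numbers $X_m$. Up to the origin, $B(0,2^{-l})$ is the union of the $A_{l+k}$, $k\ge0$, and $|A_{l+k}|\le2^{-nk}|B(0,2^{-l})|$. With $m=l+k$, (12) gives
$$a_l\le\sum_{k\ge0}2^{-nk}\frac1{|A_m|}\int_{A_m}f_1\le\sum_{k\ge0}2^{-nk}X_m^{p^-/p_m^-}=\sum_{k\ge0}2^{-nk}X_m^{p^-/q_l}\,X_m^{p^-(1/p_m^--1/q_l)} .$$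
The last exponent is $\ge0$ and bounded, and $X_m\le|A_m|^{-1/p^-}\le C2^{mn/p^-}$ by Hölder. So the last factor is at most
$$C2^{mn(1/p_m^--1/q_l)}\le C2^{nm(q_l-p_m^-)/(p^-)^2} .$$
Split $m=l+k$ and use the two bounds in (14), with $t=l\log2$ and $t'=(l+k+1)\log2$:
$$m(q_l-p_m^-)\le l\cdot\frac{c_0(k+1)}l+k\varepsilon_0=c_0(k+1)+k\varepsilon_0 .$$
Hence the factor is $\le C2^{nk\kappa}$, and
$$a_l\le C\sum_{k\ge0}2^{-nk(1-\kappa)}X_{l+k}^{p^-/q_l}.\tag{16}$$

**Step 6: summation.** We raise (16) to the power $q_l$ and sum. Since $(1-\kappa)p^->1$, choose $\eta\in(0,1)$ with $\sigma:=(1-\kappa)(1-\eta)p^->1$. Write $2^{-nk(1-\kappa)}=2^{-nk(1-\kappa)\eta}\,2^{-nk(1-\kappa)(1-\eta)}$ and apply Hölder for sums with exponent $q_l\in[p^-,p_0]$. The first factors contribute at most $\big(\sum_k2^{-nk(1-\kappa)\eta}\big)^{q_l-1}\le C$, because $q_l'\ge1$. In the second, $(1-\kappa)(1-\eta)q_l\ge\sigma$. So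
$$a_l^{q_l}\le C\sum_{k\ge0}2^{-nk\sigma}X_{l+k}^{p^-}.$$
Put $m=l+k$, so that $2^{-nl}=2^{-nm}2^{nk}$:
$$\sum_{l\ge1}2^{-nl}a_l^{q_l}\le C\sum_{m\ge1}2^{-nm}X_m^{p^-}\sum_{k\ge0}2^{-nk(\sigma-1)}\le C\sum_m|A_m|X_m^{p^-}\le C\int g^{p^-}\le C .$$
With (15) this gives $\int(Nf_1)^p\le C$. Together with Steps 2–4, (9) holds, and $M$ is bounded on $L^{p_1(\cdot)}(\mathbb R^n)$. This is (3) for $\omega\equiv1$, and (2) follows from Theorem 0.

Note where the slope entered: for $\varepsilon_0$ small the requirement $(1-\kappa)p^->1$ reads $p_0-c_0/p_0>1$, that is, $c_0<p_0(p_0-1)$, the upper end of the window in Section 4.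

**Step 7: the factor $|B|^{-p_B}$.** We begin the proof of $1\notin A_{p_1(\cdot)}$ by replacing $p_B$ by $q=\sup_Bp$. Let $B=B(0,e^{-T_j})$ with $j$ so large that $|B|<1$ and $nT_j\ge|\log v|$. Then $q=\varphi(T_j)$. Write $|x|=e^{-T_j-u}$. By (14), $0\le q-p\le c_0u/T_j$, so
$$0\le\frac1{p_B}-\frac1q=\frac1{|B|}\int_B\frac{q-p}{pq}\le\frac1{|B|}\int_B(q-p)\le\frac{c_0}{T_j}\int_0^\infty u\,ne^{-nu}du=\frac{c_0}{nT_j},$$
and $0\le q-p_B\le C/T_j$. Since $\log\frac1{|B|}\le nT_j+|\log v|$, we get $|B|^{-p_B}=|B|^{-q}|B|^{q-p_B}\ge c_1|B|^{-q}$.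

**Step 8: the quasinorm.** We bound $\|1\|_{L^{1/(p-1)}(B)}$ from below. For $0\le u\le m_j$,
$$q-p=c_0\log\Big(1+\frac u{T_j}\Big)\ge c_0\Big(\frac u{T_j}-\frac{u^2}{2T_j^2}\Big)\ge0 .$$
Now $p-1\le c_0$, $\log\frac1{|B|}\ge nT_j-|\log v|\ge0$, $m_j^2/T_j=1/K\le1$ and $m_j/T_j\le1$. Therefore
$$|B|^{-\frac{q-p}{p-1}}\ge\exp\Big((nT_j-|\log v|)\Big(\frac u{T_j}-\frac{u^2}{2T_j^2}\Big)\Big)\ge e^{nu}e^{-n/2}e^{-|\log v|}=c_2e^{nu}.$$
For $\Lambda\ge1$ and $\lambda=\Lambda|B|^{q-1}$ we use $\frac{q-1}{p-1}=1+\frac{q-p}{p-1}$, as in (10):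
$$\int_B\lambda^{-\frac1{p-1}}dx=\frac1{|B|}\int_B\Lambda^{-\frac1{p-1}}|B|^{-\frac{q-p}{p-1}}dx\ge\Lambda^{-\frac1{p^--1}}c_2\int_0^{m_j}ne^{-nu}e^{nu}du=c_2nm_j\Lambda^{-\frac1{p^--1}} .$$
For $\Lambda_j=(c_2nm_j/2)^{p^--1}$, which is $\ge1$ for large $j$, the right side is $2$. By (5), $\|1\|_{L^{p'(\cdot)/p(\cdot)}(B)}\ge\Lambda_j|B|^{q-1}$, and
$$|B|^{-p_B}\|1\|_{L^1(B)}\|1\|_{L^{p'(\cdot)/p(\cdot)}(B)}\ge c_1|B|^{-q}\,|B|\,\Lambda_j|B|^{q-1}=c_1\Lambda_j\to\infty .$$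
So (1) fails for $\omega\equiv1$. $\blacksquare$

## 7. $A_1$ weights and power bumps on sparse balls

For Theorem 2 we want weights that satisfy (1). We take them from the smallest of the classical classes.

**Definition ($A_1$).** $w\in A_1$ with constant $A\ge1$ means $\frac1{|B|}\int_Bw\le A\operatorname{ess\,inf}_Bw$ for all balls $B$.

The same then holds for cubes with a larger constant, as a cube lies in a ball of comparable measure. The basic example is $|y|^{-\tau}$ with $0\le\tau\le\tau_0<n$, with a constant depending only on $n,\tau_0$. Indeed, on $B(z,r)$ with $|z|\ge2r$ all values are comparable, since $|z|/2\le|y|\le3|z|/2$. If $|z|<2r$, the ball lies in $B(0,3r)$, so the mean is $\le Cr^{-\tau}$ and the infimum is $\ge(3r)^{-\tau}$.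

For a constant exponent $p$ an $A_1$ weight always satisfies (2). With $W=\operatorname{ess\,inf}_Qw$ the quantity is at most $|Q|^{-1}(A|Q|W)^{1/p}W^{-1/p}|Q|^{1/p'}=A^{1/p}$, where $A$ is the constant for cubes. So a failure with an $A_1$ weight is an effect of the varying exponent.

**Lemma 6 (weak type).** If $w\in A_1$ with constant $A$ and $f$ is locally integrable, then for $a>0$
$$w(\{Mf>a\})\le\frac{3^nA}a\int|f|\,w .\tag{17}$$

*Proof.* The set $\{Mf>a\}$ is open, since averages over $B(x,r)$ are continuous in $x$. Let $K$ be a compact subset. Cover $K$ by finitely many balls $B$ with $\int_B|f|>a|B|$. By Vitali there are disjoint $B_i$ among them with $K\subset\bigcup3B_i$, and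
$$w(3B_i)\le A\,3^n|B_i|\operatorname{ess\,inf}_{3B_i}w\le A\,3^n|B_i|\operatorname{ess\,inf}_{B_i}w\le\frac{3^nA}a\int_{B_i}|f|\,w .$$
Sum over $i$ and take the supremum over $K$. $\square$

We place bumps at very sparse points. Let $x_j=8^je_1$ and $N=1+2p_0$, and consider $j\ge j_0$ with $j_0\ge3$ so large that $j^N\le8^j/16$ for $j\ge j_0$. If $1\le\rho_j\le j^N$ for all $j\ge j_0$, then for $j_0\le i<j$
$$\operatorname{dist}\big(B(x_i,\rho_i),B(x_j,\rho_j)\big)\ge\tfrac78\,8^j-\tfrac2{16}\,8^j\ge\tfrac12\,8^j,\qquad B(x_j,\rho_j)\cap B(0,4)=\emptyset.\tag{18}$$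

**Lemma 7.** Let $1\le\rho_j\le j^N$ and $0\le\tau_j\le\tau_0<n$ for $j\ge j_0$. Let $w=\big(\rho_j/\max(|x-x_j|,1)\big)^{\tau_j}$ on $B(x_j,\rho_j)$ and $w=1$ elsewhere. Then $w\in A_1$ with constant depending only on $n,\tau_0,N$.

*Proof.* If $u\in A_1$ with constant $A$ and $b>0$ is a constant, then $\min(u,b)\in A_1$ with constant $A$, because its mean is $\le\min(A\operatorname{ess\,inf}u,b)\le A\min(\operatorname{ess\,inf}u,b)$. Likewise $\max(u,b)\le u+b$ is in $A_1$ with constant $A+1$. Hence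
$$w_j=\max\Big\{1,\min\Big\{\rho_j^{\tau_j},\Big(\frac{\rho_j}{|x-x_j|}\Big)^{\tau_j}\Big\}\Big\}$$
is $A_1$ uniformly in $j$. It equals $w$ on $B(x_j,\rho_j)$ and $1$ elsewhere.

Let $B$ be a ball of radius $r$. If $B$ meets at most one of the $B(x_j,\rho_j)$, then $w=w_j$ on $B$ or $w=1$ on $B$. Otherwise let $J$ be the largest index met; it exists, since $B$ is bounded. By (18), $2r\ge8^J/2$, so $|B|\ge c8^{Jn}$ and
$$\int_Bw\le|B|+\sum_{k\le J}\int_{B(x_k,\rho_k)}\Big(\frac{\rho_k}{|x-x_k|}\Big)^{\tau_k}dx\le|B|+C\sum_{k\le J}\rho_k^n\le|B|+CJ^{1+nN}\le C|B| ,$$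
while $w\ge1$. $\square$

## 8. Shallow dips of the exponent far away

Let $p=p_0-d$ with a small dip $d\ge0$. At a point where a function has height $a\le1$ we have $a^{p}=a^{p_0}a^{-d}$. So a dip acts like a weight $a^{-d}$ which grows as the height $a$ falls. We shape the dip around $x_j$ so that at height $1/j$ this extra weight is a power bump with exponent $\gamma=n/2<n$ on a ball of radius $\ell_j$, while at heights that are fixed powers of $\ell_j$ it is bounded. Since $\ell_j$ will grow more slowly than any power of $j$, these two demands are compatible. The unweighted space then sees only $A_1$ bumps, so $M$ should be bounded. A bump weight $\omega_1$ with exponent $\alpha<n$ close to $n$, combined with the extra weight at height about $j^{-1/p_0}$, produces a bump with exponent $\alpha+\gamma/p_0>n$, which is too much. The first counterexample spreads a function over infinitely many dips; testing one cube at a time, as (2) does, will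 not detect it.

**Construction of $p_2$.** Put $\gamma=\frac n2$, $\alpha=n-\frac\gamma{2p_0}\in[\frac{3n}4,n)$, $\delta_0=\min\{\delta,\frac{p_0-1}2,\frac12\}$, and for $j\ge j_0$
$$L_j=\big\lfloor\sqrt{\log_2j}\big\rfloor,\quad\ell_j=2^{L_j},\quad\sigma_j=\frac\gamma{\log_2j},\quad D_j=B(x_j,\ell_j),\quad E_j=B(x_j,1).$$
Let $d(x)=\sigma_j\log_2\frac{\ell_j}{\max(|x-x_j|,1)}$ on $D_j$, $d=0$ off $\bigcup D_j$, and $p_2=p_0-d$. The largest value of $d$ on $D_j$ is $d_j=\sigma_jL_j\le\gamma/\sqrt{\log_2j}$, taken on $E_j$. Enlarge $j_0$ so that for all $j\ge j_0$ also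

* $\gamma/\sqrt{\log_2j}\le\delta_0$, so $d_j\le\delta_0$;
* $j^{p_0/\alpha}\ge2$;
* every cube or ball of diameter $\ge8^j/2$ has measure $\ge1$.

Then $2\le\ell_j\le j$, and by (18) the $D_j$ are disjoint and do not meet $B(0,4)$. Moreover $p_0-\delta_0\le p_2\le p_0$, $p_2^-\ge\frac{p_0+1}2>1$, and $p_2\to p_0$ at infinity. On $D_j$ the function $d$ is Lipschitz with constant $C\sigma_j\le C$ and tends to $0$ at $\partial D_j$. If $x\in D_j$ and $y\notin D_j$, the segment from $x$ to $y$ meets $\partial D_j$, so $d(x)\le C|x-y|$, and the same holds with $x,y$ exchanged if $d(y)>0$. As $|d(x)-d(y)|\le\max(d(x),d(y))$, $p_2$ is Lipschitz. It does not have log-Hölder decay: $d_j\log(e+|x_j|)\to\infty$. The two demands above read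
$$\ell_j^{d_j}=2^{\sigma_jL_j^2}\le2^\gamma,\qquad j^{d(x)}=\Big(\frac{\ell_j}{\max(|x-x_j|,1)}\Big)^\gamma\ \text{ on }D_j,\tag{19}$$
because $L_j^2\le\log_2j$ and $\sigma_j\log_2j=\gamma$. In particular $j^{d_j}=\ell_j^\gamma$.

**Step 1: large values in the proof that $M$ is bounded on $L^{p_2(\cdot)}$.** Write $p=p_2$, $f\ge0$, $\int f^p\le1$, $f_1=f\chi_{\{f\ge1\}}$, $f_2=f-f_1$. For balls with $|B|\le1$, $\operatorname{osc}_Bp\le C|B|^{1/n}$, so $|B|^{-\operatorname{osc}_Bp}\le C$. By (13), $(Mf_1(x))^{p(x)}\le C(Mg(x))^{p^-}$, and $\int(Mf_1)^p\le C$.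

For $f_2$ one would first repeat Step 2 of Section 6: $f_2^{p_0}\le f^p$, so $Mf_2\in L^{p_0}$. But $Mf_2\le1$, so $(Mf_2)^p\ge(Mf_2)^{p_0}$ on the dips, which is the wrong direction. For $p_1$ the set $\{p<p_0\}$ was bounded and this cost nothing; here $\bigcup D_j$ has infinite measure. Instead we slice by height and treat $a^{-d}$ as a weight on each slice.

**Step 2: slicing the small values by height.** Write $f$ for $f_2$, so $0\le f<1$ and $Mf\le1$. For $0<a\le1$ put $w_a=\min(1/a,j)^{d(x)}$ on $D_j$ and $w_a=1$ off $\bigcup D_j$. Then $w_a\le a^{-d}$. On $D_j$,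
$$w_a=\Big(\frac{\ell_j}{\max(|x-x_j|,1)}\Big)^{\tau_j},\qquad\tau_j=\sigma_j\log_2\min(1/a,j)\in[0,\gamma],$$
so by Lemma 7 with $\rho_j=\ell_j$ and $\tau_0=\frac n2$, the $w_a$ are in $A_1$ uniformly in $a$. Let $a_i=2^{-i}$, $i\ge1$. On $\{a_i<Mf\le2a_i\}$ we have $(Mf)^p\le Ca_i^{p_0}a_i^{-d(x)}$, and $a_i^{-d(x)}=w_{a_i}(x)$ unless $x\in D_j$ with $a_i<1/j$. In the exceptional case $Mf(x)\le2/j\le1$, so $(Mf(x))^{p(x)}\le(2/j)^{p^-}$. Therefore
$$\int(Mf)^p\le\sum_j|D_j|\Big(\frac2j\Big)^{p^-}+C\sum_{i\ge1}a_i^{p_0}\,w_{a_i}(\{Mf>a_i\}).$$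
The first sum converges, because $p^->1$ and $\ell_j^n\le2^{n\sqrt{\log_2j}}=j^{o(1)}$.

**Step 3: summing the slices.** Since $\{Mf>a\}\subset\{M(f\chi_{\{f>a/2\}})>a/2\}$, (17) bounds the second term by
$$C\sum_ia_i^{p_0-1}\int_{\{f>a_i/2\}}fw_{a_i}\,dx\le C\int f\sum_{i:\,a_i<2f}a_i^{p_0-1-d(x)}dx\le C\int f\cdot f^{p_0-1-d(x)}dx=C\int f^p\le C .$$
The inner sum is geometric with exponent $p_0-1-d\ge\frac{p_0-1}2>0$, so it is at most a constant times its largest possible term. By (9), $M$ is bounded on $L^{p_2(\cdot)}(\mathbb R^n)$.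

## 9. Small and large cubes relative to the dips, and condition (1) for $A_1$ weights

Let $Q$ be a cube or a ball, and $p=p_2$. We say that $Q$ is of class I if it meets exactly one $D_j$ and $|Q|\le\ell_j^n$; of class II if it meets some $D_j$ but is not of class I; of class III if it meets no $D_j$.

**Lemma 8.** In class I, $|Q|^{\operatorname{osc}_Qp}$, $|Q|^{-\operatorname{osc}_Qp}$ and $\ell_j^{\operatorname{osc}_Qp}$ are bounded by $C$. In class II, $|Q|\ge1$,
$$\sum_{k:\,D_k\cap Q\ne\emptyset}\ell_k^n|Q|^{d_k}\le C|Q|,\tag{20}$$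
and $|Q|^{p_0-p_Q}\le C$.

*Proof.* Class I: $p$ takes values in $[p_0-d_j,p_0]$ on $Q$, so $\operatorname{osc}_Qp\le d_j$ and $\ell_j^{\operatorname{osc}_Qp}\le2^\gamma$ by (19). As $|Q|\le\ell_j^n$, $|Q|^{\operatorname{osc}_Qp}\le C$. For $|Q|^{-\operatorname{osc}_Qp}$ there is nothing to show if $|Q|\ge1$; if $|Q|<1$, use $\operatorname{osc}_Qp\le C|Q|^{1/n}$.

Class II: if only $D_j$ is met, then $|Q|>\ell_j^n\ge1$, and
$$\ell_j^n|Q|^{d_j-1}=\ell_j^{nd_j}\big(|Q|/\ell_j^n\big)^{d_j-1}\le2^{n\gamma}.$$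
If several are met and $J$ is the largest index, then $\operatorname{diam}Q\ge8^J/2$ by (18), so $|Q|\ge1$ and $|Q|\ge c8^{Jn}$. As $d_k\le\frac12$ and $\ell_k\le k$, the sum in (20) divided by $|Q|$ is at most $J^{n+1}|Q|^{-1/2}\le C$. Finally, $\frac{p_0}{p_Q}-1=\frac1{|Q|}\int_Q\frac{p_0-p}p$, so $p_0-p_Q=p_Q\frac1{|Q|}\int_Q\frac dp\le p_0\frac1{|Q|}\int_Qd$. Using $d_k\log|Q|\le|Q|^{d_k}$ and (20),
$$\frac{\log|Q|}{|Q|}\int_Qd\le\frac v{|Q|}\sum_k\ell_k^nd_k\log|Q|\le\frac v{|Q|}\sum_k\ell_k^n|Q|^{d_k}\le C,$$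
where the sums are over $k$ with $D_k\cap Q\ne\emptyset$. $\square$

**Lemma 9.** For $p=p_2$, every $w\in A_1$ satisfies (1).

*Proof.* Let $W=\operatorname{ess\,inf}_Bw$, which is $>0$ by the $A_1$ condition. Then $w(B)\le C|B|W$ and $\|1/w\|_{L^{p'/p}(B)}\le W^{-1}\|1\|_{L^{p'/p}(B)}$. So it suffices that $|B|^{1-p_B}\|1\|_{L^{1/(p-1)}(B)}\le C$.

Class I: with $\lambda=|B|^{p_B-1}$, $\int_B\lambda^{-1/(p-1)}=\frac1{|B|}\int_B|B|^{-(p_B-p)/(p-1)}\le C$, because $|p_B-p|\le\operatorname{osc}_Bp$ on $B$, $p-1\ge\frac{p_0-1}2$, and both $|B|^{\pm\operatorname{osc}_Bp}$ are bounded. By (7) the quasinorm is $\le C\lambda$.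

Class II: with $\lambda=|B|^{p_0-1}$ and $|B|\ge1$, $\int_B|B|^{-(p_0-1)/(p-1)}\le\int_B|B|^{-1}=1$. So the quantity is $\le|B|^{p_0-p_B}\le C$.

Class III: $p=p_0$ on $B$, and the quantity equals $1$. $\square$

## 10. A bump of exponent $\alpha<n$: (1) and (2) without (3)

Let $\omega_1$ be the weight of Lemma 7 with $\rho_j=\ell_j$ and $\tau_j=\alpha$. It is in $A_1$, so it satisfies (1) by Lemma 9. We have $\omega_1\ge1$, $\omega_1=1$ off $\bigcup D_j$, $\omega_1\le\ell_j^n$ on $D_j$, and $\omega_1(D_j)\le C\ell_j^n$ since $\alpha<n$. Write $p=p_2$.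

**Step 1: (2) on cubes of class I.** We produce numbers $\mu,\lambda$ with $\lambda\mu=|Q|$ that bound the two norms. Let $W=\operatorname{ess\,inf}_Q\omega_1\in[1,\ell_j^n]$, $q=\inf_Qp$, $\mu=(W|Q|)^{1/q}$ and $\lambda=|Q|/\mu$. On $Q$, $0\le\frac{p-q}q\le\operatorname{osc}_Qp$, and $W|Q|\ge|Q|$. So $(W|Q|)^{-(p-q)/q}$ is $\le1$ if $W|Q|\ge1$, and $\le|Q|^{-\operatorname{osc}_Qp}$ otherwise. Hence, by Lemma 8 and $\omega_1\in A_1$,
$$\int_Q\omega_1\mu^{-p}=\int_Q\frac{\omega_1}{W|Q|}(W|Q|)^{-(p-q)/q}\le\max\{1,|Q|^{-\operatorname{osc}_Qp}\}\frac{\omega_1(Q)}{W|Q|}\le C .$$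
Next, $0\le\frac1q-\frac1p\le\operatorname{osc}_Qp$ and $W|Q|\le\ell_j^{2n}$ give
$$\omega_1^{-1/p}\lambda^{-1}\le W^{-1/p}\frac\mu{|Q|}=(W|Q|)^{1/q-1/p}|Q|^{-1/p'}\le\ell_j^{2n\operatorname{osc}_Qp}|Q|^{-1/p'}\le C|Q|^{-1/p'},$$
so $\int_Q(\omega_1^{-1/p}/\lambda)^{p'}\le C$. By (4) the product of the norms is $\le C\lambda\mu=C|Q|$.

**Step 2: (2) on the other cubes.** In class II let $\mu=|Q|^{1/p_0}\ge1$. As $p=p_0-d$, (20) gives
$$\int_Q\omega_1\mu^{-p}\le1+\sum_{k:D_k\cap Q\ne\emptyset}\omega_1(D_k)|Q|^{-1+d_k/p_0}\le1+C\sum_{k:D_k\cap Q\ne\emptyset}\ell_k^n|Q|^{d_k-1}\le C .$$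
Let $\lambda=|Q|^{1/p_0'}\ge1$. Since $\omega_1\ge1$ and $p'\ge p_0'$, $\int_Q\omega_1^{-p'/p}\lambda^{-p'}\le\int_Q|Q|^{-1}=1$. The product of the norms is $\le C\mu\lambda=C|Q|$. In class III, $\omega_1=1$ and $p=p_0$ on $Q$, and the product is $|Q|$. So (2) holds.

**Step 3: a function that breaks (3).** We place on a ring around each dip a piece of height about $j^{-1/p_0}$, up to powers of $\ell_j$ and logarithms. Let $S_j=\{\ell_j\le|x-x_j|<2\ell_j\}$. As $2\ell_j\le2j\le j^N$, (18) shows that the $S_j$ are disjoint from each other and from all $D_k$; so $p=p_0$ and $\omega_1=1$ on them. Let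
$$\beta_j=(j\log^2j)^{-1/p_0},\qquad b_j=\ell_j^{-n/p_0}\beta_j,\qquad f=\sum_{j\ge j_0}b_j\chi_{S_j}.$$
Then $\int f^p\omega_1\le C\sum_j\beta_j^{p_0}<\infty$, so $f\in L^{p(\cdot)}(\mathbb R^n,\omega_1)$. For $x\in E_j$ we have $S_j\subset B(x,3\ell_j)$, so $Mf(x)\ge c\,b_j$. On $E_j$, $d=d_j$ and $\omega_1=\ell_j^\alpha$. Since $\ell_j\ge1$, $\beta_j\le j^{-1/p_0}$ (as $j\ge3$) and $j^{d_j}=\ell_j^\gamma$,
$$b_j^{p_0-d_j}=\ell_j^{-n+nd_j/p_0}\beta_j^{p_0}\beta_j^{-d_j}\ge\ell_j^{-n}\beta_j^{p_0}\,\ell_j^{\gamma/p_0}.$$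
Hence, for every $\lambda>0$,
$$\int\Big(\frac{Mf}\lambda\Big)^p\omega_1\ge c_\lambda\sum_j\beta_j^{p_0}\,\ell_j^{\alpha-n+\gamma/p_0}=c_\lambda\sum_j\frac{\ell_j^{\gamma/(2p_0)}}{j\log^2j}=\infty,$$
because $\ell_j\ge2^{\sqrt{\log_2j}-1}$ grows faster than every power of $\log j$. So $Mf\notin L^{p(\cdot)}(\mathbb R^n,\omega_1)$, and (3) fails. This proves part (a) of Theorem 2.

## 11. Enlarging the weight near the dips: (1) without (2)

Condition (1) does not change if $\omega$ is replaced by $t\omega$ with a constant $t>0$; condition (2) is not homogeneous in this way. Let $Q$ be a cube of measure $2$, with $p=2$ on one half and $p=4$ on the other, and $\omega=t$ on $Q$. Let $\lambda,\mu$ be the two norms in (2). From $t\lambda^{-2}+t\lambda^{-4}=1$ we get $\lambda\ge t^{1/2}$. Since $p'=2$ and $p'=\frac43$ on the two halves, $t^{-1}\mu^{-2}+t^{-1/3}\mu^{-4/3}=1$, so $\mu\ge t^{-1/4}$. The quantity in (2) for this cube is at least $\frac12t^{1/4}$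 and tends to infinity with $t$, while (1) on a ball where $\omega=t$ does not depend on $t$. We use this by multiplying the bump near $D_j$ by a large factor, so that a test function on a single cube around $D_j$ has height about $1/j$ up to powers of $\ell_j$.

Let $\omega_2$ be the weight of Lemma 7 with $\rho_j=j^{p_0/\alpha}\ell_j$ and $\tau_j=\alpha$. This is permitted: $\rho_j\le j^{1+p_0/\alpha}\le j^N$, because $\alpha\ge\frac34$. So $\omega_2\in A_1$, and (1) holds by Lemma 9.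

**Step 1: what (2) would imply.** Suppose (2) holds with constant $A$. By (8), for $f\ge0$, $\int_Qf\le2\|f\omega_2^{1/p}\chi_Q\|_{p(\cdot)}\|\omega_2^{-1/p}\chi_Q\|_{p'(\cdot)}$, so
$$\frac1{|Q|}\int_Qf\cdot\|\omega_2^{1/p}\chi_Q\|_{p(\cdot)}\le2A\,\|f\omega_2^{1/p}\chi_Q\|_{p(\cdot)} .$$
Take for $Q$ the cube with centre $x_j$ and side $4\ell_j$, and $f=\chi_{S_j}$; then $\frac1{|Q|}\int_Qf\ge c$. On $S_j$, $p=p_0$. As $2\ell_j\le\rho_j$, there $\omega_2=(\rho_j/|x-x_j|)^\alpha\le(\rho_j/\ell_j)^\alpha=j^{p_0}$. So the right side is $\le C(j^{p_0}\ell_j^n)^{1/p_0}$, and since $E_j\subset Q$,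
$$\|\omega_2^{1/p}\chi_{E_j}\|_{p(\cdot)}\le C'j\,\ell_j^{n/p_0}=:\Theta_j$$
with $C'\ge1$ independent of $j$.

**Step 2: contradiction on the core.** We compute the modular on $E_j$. There $\omega_2=\rho_j^\alpha=j^{p_0}\ell_j^\alpha$ and $p=p_0-d_j$, so
$$\int_{E_j}\omega_2\Theta_j^{-p}=v\,j^{p_0}\ell_j^\alpha\big(C'j\,\ell_j^{n/p_0}\big)^{-p_0+d_j}\ge c\,\ell_j^{\alpha-n}j^{d_j}=c\,\ell_j^{\alpha-n+\gamma}\to\infty,$$
since $\gamma-(n-\alpha)=\gamma(1-\frac1{2p_0})>0$. By (6), Step 1 forces this modular to be $\le1$, a contradiction. So (2) fails, and Theorem 0 excludes (3). This proves part (b), and with it Theorem 2. $\blacksquare$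

## 12. The six truth patterns: proof of Theorem 3

The patterns with (3) true and (2) false are excluded by Theorem 0. Four of the other six are now immediate: TTT for $p_2$ and $\omega\equiv1$ (Lemma 9, Theorem 2, Theorem 0); TTF for $p_2$ and $\omega_1$; TFF for $p_2$ and $\omega_2$; FTT for $p_1$ and $\omega\equiv1$.

For FFF take $p_2$ and $\omega=|x|^{np_0}$. On $B(0,4)$, $p_2=p_0$, and $\omega^{-1/(p_0-1)}=|x|^{-np_0/(p_0-1)}$ is not integrable near $0$, since $p_0/(p_0-1)>1$. So the quantities in (1) and (2) are infinite for a small ball or cube centred at $0$, and (3) fails by Theorem 0.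

For FTF we glue. Let $p_3=p_1$ on $B(0,1)$ and $p_3=p_2$ elsewhere, with weight $\omega_1$. On $B(0,4)$ we have $\omega_1=1$ and $p_2=p_0$, and $p_1=p_0$ off $B(0,1)$. Hence $p_3$ is continuous, $p_3=p_1$ on $B(0,2)$, $p_3=p_2$ off $B(0,1)$, and $p_0-\delta\le p_3\le p_0$.

**Step 1: $M$ is bounded on $L^{p_3(\cdot)}$.** We treat separately the parts of $f$ inside and outside $B(0,1)$. Let $f\ge0$, $\|f\|_{p_3(\cdot)}\le1$, $f'=f\chi_{B(0,1)}$ and $f''=f-f'$; then $\|f'\|_{p_1(\cdot)}\le1$ and $\|f''\|_{p_2(\cdot)}\le1$. On $B(0,2)$, where $p_3=p_1$, $Mf'$ is controlled by boundedness on $L^{p_1(\cdot)}$. For $|x|\ge2$, a ball $B(x,r)$ that meets $B(0,1)$ has $r\ge|x|/2$, so $Mf'(x)\le C|x|^{-n}\|f'\|_1\le C|x|^{-n}$ by (8). This function lies in $L^{p_2(\cdot)}(\{|x|\ge2\})$, since $p_2^->1$. Off $B(0,2)$, where $p_3=p_2$, $Mf''$ is controlled by boundedness on $L^{p_2(\cdot)}$. On $B(0,2)$, $p_3=p_1\le p_0=p_2$, and $|h|^{p_1}\le1+|h|^{p_0}$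 gives $\|\chi_{B(0,2)}Mf''\|_{p_3(\cdot)}\le C\|\chi_{B(0,2)}Mf''\|_{p_2(\cdot)}\le C$.

**Step 2: (1) and (3) fail.** These failures are local and are inherited. For the balls $B(0,e^{-T_j})\subset B(0,1)$ we have $p_3=p_1$ and $\omega_1=1$, so the quantity in (1) is the one in Theorem 1, which is unbounded. The function $f$ of Section 10, Step 3, and the sets $E_j$ live off $B(0,4)$, where $p_3=p_2$, so that computation is unchanged and (3) fails.

**Step 3: (2) holds.** We compare each cube with one of the two known cases. If $Q\cap B(0,1)=\emptyset$, then $p_3=p_2$ on $Q$; use (2) for $(p_2,\omega_1)$. If $Q\subset B(0,2)$, then $p_3=p_1$ and $\omega_1=1$ on $Q$; use (2) for $(p_1,1)$.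

Otherwise $Q$ meets $B(0,1)$ and is not contained in $B(0,2)$. Then $\operatorname{diam}Q\ge1$, so $\ell(Q)\ge1/\sqrt n$. By connectedness $Q$ contains a point $y$ with $|y|=\frac32$, hence also a subcube of side $\frac1{4\sqrt n}$ with $y$ in its closure. Its diameter is $\frac14$, so it lies in $\{1<|x|<2\}$. There all exponents equal $p_0$ and $\omega_1=1$. So $\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)}\ge c$ and $\|\omega_1^{-1/p_2}\chi_Q\|_{p_2'(\cdot)}\ge c$. Therefore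
$$\|\omega_1^{1/p_3}\chi_Q\|_{p_3(\cdot)}\le\|\chi_{Q\cap B(0,1)}\|_{p_1(\cdot)}+\|\omega_1^{1/p_2}\chi_{Q\setminus B(0,1)}\|_{p_2(\cdot)}\le C+\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)}\le C\|\omega_1^{1/p_2}\chi_Q\|_{p_2(\cdot)},$$
and in the same way
$$\|\omega_1^{-1/p_3}\chi_Q\|_{p_3'(\cdot)}\le\|\chi_{Q\cap B(0,1)}\|_{p_1'(\cdot)}+\|\omega_1^{-1/p_2}\chi_{Q\setminus B(0,1)}\|_{p_2'(\cdot)}\le C\|\omega_1^{-1/p_2}\chi_Q\|_{p_2'(\cdot)} .$$
So (2) for $(p_3,\omega_1)$ on such cubes follows from (2) for $(p_2,\omega_1)$. The pattern of $(p_3,\omega_1)$ is FTF. $\blacksquare$
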